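\title{A hereditarily indecomposable continuum with exactly one composant}

\begin{abstract}
We construct, in ZFC, a nondegenerate hereditarily indecomposable Hausdorff continuum in which any two points lie in a proper subcontinuum. Every nondegenerate metrizable hereditarily indecomposable continuum is a retract of such a space. The space is the limit of an inverse system of length $\omega_1$ of metrizable continua, in which each bonding retraction $X_{\alpha+1}\to X_\alpha$ sends the new points into a single composant $E_\alpha$. The composants are chosen as in the construction of an Aronszajn tree, so that no thread passes through all of them. The example is Corson compact of weight $\aleph_1$, which is the least possible weight, and all of its proper subcontinua are metrizable.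
\end{abstract}

\section{Introduction}

A \emph{continuum} is a nonempty compact connected Hausdorff space; it is \emph{nondegenerate} if it has more than one point. A subcontinuum of $X$ is \emph{proper} if it is different from $X$. A continuum is \emph{indecomposable} if it is not the union of two proper subcontinua, and \emph{hereditarily indecomposable}, or \emph{HI}, if each of its subcontinua is indecomposable. The pseudo-arc is a nondegenerate metrizable HI continuum; Example~\ref{ex:existence} below constructs such a continuum directly. The \emph{composant} of a point $p\in X$ is the set $\operatorname{Cmps}(X,p)$ of all $q\in X$ such that some proper subcontinuum of $X$ contains both $p$ and $q$.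

The composant of $p$ is the part of $X$ that can be joined to $p$ without using all of $X$. The arc $[0,1]$ has three composants, $[0,1)$, $(0,1]$ and $[0,1]$, and they overlap. The circle has one. If $X$ is nondegenerate then $p\in\operatorname{Cmps}(X,p)$, so $X$ has exactly one composant if and only if any two points lie in a proper subcontinuum. If $X$ is also indecomposable, the union of two intersecting proper subcontinua is again a proper subcontinuum. Lying in a common proper subcontinuum is then an equivalence relation, the composants are its classes, and their number is the first invariant to ask about.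

No nondegenerate metric indecomposable continuum has exactly one composant, nor exactly two. Without metrizability the picture changes. D.~Bellamy constructed an indecomposable Hausdorff continuum with exactly two composants, and from it one with exactly one composant, by identifying two points that lie in different composants. There is also an HI Hausdorff continuum with exactly two composants, but identifying points destroys hereditary indecomposability. Indeed, let $p$ and $q$ lie in different composants of an HI continuum. Composants are dense (Lemma~\ref{lem:comps}), so there are nondegenerate proper subcontinua $H\ni p$ and $K\ni q$, and they are disjoint. Once $p$ and $q$ are identified, the images of $H$ and $K$ meet in a single point, and their union is a decomposable continuum. This leads to the following question, which comes from~\cite{two}.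

\medskip
\noindent\textbf{Question.} \emph{Is there a nondegenerate hereditarily indecomposable Hausdorff continuum with exactly one composant?}
\medskip

There is a reason to expect each answer. In an HI continuum the proper subcontinua through a point $p$ form a chain of nowhere dense closed sets, and the composant of $p$ is the union of this chain. In a metrizable space the chain has a cofinal sequence, and the Baire category theorem prevents it from covering the space; a chain of length $\omega_1$ is out of reach of this argument. On the other hand, a chain of length $\omega_1$ inside a compact space tends to have limit points that it does not cover, as the long ray has in its compactification by one end point, and in an HI continuum such points lie in a second composant. The answer is yes, and most of the work goes into preventing these limit points from appearing.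

\begin{theorem}\label{thm:main}
There is a nondegenerate HI Hausdorff continuum with exactly one composant. More precisely, every nondegenerate metrizable HI continuum $X_0$ is a retract of such a continuum.
\end{theorem}

Recall that a \emph{retraction} of $X$ onto a subspace $A$ is a continuous map $X\to A$ that fixes each point of $A$. The \emph{weight} of a space is the least cardinality of a base. A compact space is \emph{Corson compact} if, for some set $\Gamma$, it embeds in the subspace of the product $\mathbb R^\Gamma$ that consists of the points with only countably many nonzero coordinates. The \emph{cofinality} of a chain of sets is the least cardinality of a subfamily such that every member of the chain lies in a member of the subfamily.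

\begin{theorem}\label{thm:structure}
Given $X_0$ as in Theorem~\ref{thm:main}, the continuum $X\supset X_0$ can be chosen so that
\begin{enumerate}
\item[(A)] $X=\bigcup_{\alpha<\omega_1}X_\alpha^*$ is a strictly increasing union of metrizable proper subcontinua, each a retract of $X$, with $X_0^*=X_0$;
\item[(B)] every proper subcontinuum of $X$ lies in some $X_\alpha^*$, hence is metrizable, although $X$ is not metrizable;
\item[(C)] $X$ is Corson compact of weight $\aleph_1$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:converse}
A nondegenerate HI continuum $X$ has exactly one composant if and only if every countable subset of $X$ lies in a proper subcontinuum. In that case $X$ is not separable, its weight is at least $\aleph_1$, and for each $p\in X$ the chain of proper subcontinua containing $p$ has uncountable cofinality.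
\end{theorem}

In the continuum of Theorem~\ref{thm:structure} these chains have cofinality exactly $\omega_1$, by (A) and (B). So both the weight and the cofinality in the example are the least possible. Since a subcontinuum of an HI continuum is HI, Theorem~\ref{thm:main} also gives the following.

\begin{corollary}
A nondegenerate metrizable continuum embeds in an HI continuum with exactly one composant if and only if it is HI.
\end{corollary}

All proofs are in ZFC. Section~\ref{sec:basic} collects the facts on HI continua that we use and proves Theorem~\ref{thm:converse}. Section~\ref{sec:towers} reduces Theorems~\ref{thm:main} and~\ref{thm:structure} to a statement about threads of an inverse system and shows the mechanism on two systems built from arcs. Sections~\ref{sec:folding} and~\ref{sec:extension} carry out one step of the construction, and Section~\ref{sec:recursion} organizes $\omega_1$ such steps.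

\section{Subcontinua and composants}\label{sec:basic}

Spaces are Hausdorff, maps are continuous, and $I=[0,1]$. The space $C(Z,I)$ of maps $Z\to I$ carries the supremum norm $\|\cdot\|$, and for $h\colon Z\to I$ we write $\{h\le a\}$ for $\{z\in Z:h(z)\le a\}$, and so on. We use the following textbook facts.
\begin{enumerate}
\item[(F1)] \emph{Components.} In a compact space each component is the intersection of the clopen sets that contain it. By compactness, a component that misses a closed set $T$ lies in a clopen set that misses $T$.
\item[(F2)] \emph{Boundary bumping} \cite[6.1.25]{Eng}. If $A$ is a closed subset of a continuum $X$ and $\emptyset\ne A\ne X$, then every component of $A$ meets the boundary $\operatorname{Fr}A$.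
\item[(F3)] \emph{Baire category theorem.} A nonempty compact space is not the union of countably many closed nowhere dense sets.
\item[(F4)] \emph{Directed intersections.} If a family $(M_u)$ of subcontinua of a compact space is directed downward by inclusion, then $\bigcap M_u$ is a continuum and $f(\bigcap M_u)=\bigcap f(M_u)$ for every map $f$.
\item[(F5)] \emph{Inverse limits.} An inverse system over a directed set consists of spaces $X_\alpha$ and \emph{bonding maps} $r^\beta_\alpha\colon X_\beta\to X_\alpha$ for $\alpha\le\beta$, with $r^\alpha_\alpha=\mathrm{id}$ and $r^\beta_\alpha\circ r^\gamma_\beta=r^\gamma_\alpha$. Its limit $X=\varprojlim X_\alpha$ is the subspace of $\prod X_\alpha$ formed by the \emph{threads}, the points $p=(p_\alpha)$ with $r^\beta_\alpha(p_\beta)=p_\alpha$; the projections are $r_\alpha(p)=p_\alpha$. Passing to a cofinal set of indices does not change the limit. A limit of continua is a continuum. It is metrizable if the index set is countable and the $X_\alpha$ are metrizable, and the projections are onto if the bonding maps are. The sets $r_\alpha^{-1}(O)$ with $O$ open in $X_\alpha$ form a base. Hence, if $M\subset X$ is closed and $p\notin M$,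 then $p_\alpha\notin r_\alpha(M)$ for some $\alpha$ and for all larger indices.
\item[(F6)] \emph{Metrizability.} A compact space is metrizable if and only if it has a countable base, and then $C(Z,I)$ and $C(Z,\mathbb R)$ are separable.
\item[(F7)] \emph{Countable ordinals.} A subset of $\omega_1$ is bounded if and only if it is countable. Every limit ordinal $\lambda<\omega_1$ is the supremum of a sequence $\lambda_0<\lambda_1<\cdots$.
\end{enumerate}

Hereditary indecomposability is always used in the following form.

\begin{lemma}[comparability]\label{lem:comp}
A continuum is HI if and only if any two of its subcontinua that intersect are comparable, that is, one contains the other.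
\end{lemma}

\begin{proof}
If $H$ and $K$ intersect and are incomparable, then $H\cup K$ is a continuum and $H,K$ are proper subcontinua of it. Conversely, if a subcontinuum $M$ is the union of proper subcontinua $H$ and $K$, then they are incomparable, and they intersect because $M$ is connected.
\end{proof}

\begin{lemma}\label{lem:limit}
An inverse limit of HI continua is an HI continuum.
\end{lemma}

\begin{proof}
Let $H,K$ be intersecting subcontinua of the limit with $a\in H\setminus K$ and $b\in K\setminus H$. By (F5) there is an index $\alpha$ with $a_\alpha\notin r_\alpha(K)$ and $b_\alpha\notin r_\alpha(H)$. Then $r_\alpha(H)$ and $r_\alpha(K)$ intersect and are incomparable, contrary to Lemma~\ref{lem:comp}.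
\end{proof}

\begin{lemma}\label{lem:sep}
Let $F$ be compact and let $S,T\subset F$ be closed.
\begin{enumerate}
\item[(a)] If no component of $F$ meets both $S$ and $T$, there is a clopen set $F_0\subset F$ with $S\subset F_0$ and $F_0\cap T=\emptyset$.
\item[(b)] The union of the components of $F$ that meet $S$ is closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F1) every point of $S$ lies in a clopen set that misses $T$. Finitely many of these cover $S$; let $F_0$ be their union. (b) If the component of $x$ misses $S$, it lies in a clopen set $O$ that misses $S$. Every component that meets $O$ lies in $O$, so the neighborhood $O$ of $x$ misses the union.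
\end{proof}

\begin{lemma}\label{lem:comps}
Let $X$ be a nondegenerate HI continuum and $E$ a composant of $X$.
\begin{enumerate}
\item[(a)] $E$ is dense in $X$.
\item[(b)] A proper subcontinuum that meets $E$ lies in $E$, and finitely many proper subcontinua contained in $E$ lie in one proper subcontinuum contained in $E$.
\item[(c)] Every proper subcontinuum of $X$ is nowhere dense.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $E=\operatorname{Cmps}(X,p)$ and let $U$ be a nonempty open set. If $p\in U$ there is nothing to prove. Otherwise choose a nonempty open $V$ with $\overline V\subset U$. The component of $p$ in $X\setminus V$ is a proper subcontinuum, and by (F2) it meets $\operatorname{Fr}V\subset U$.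

(b) The first claim holds because the composants are the classes of the equivalence relation described in the introduction. For the second, let $K,L\subset E$ be proper subcontinua and let $Q$ be a proper subcontinuum that contains a point of each. By comparability $K\cup Q$ is $K$ or $Q$, it meets $L$, and so $K\cup Q\cup L$ is one of $K,Q,L$. Induction gives the finite case.

(c) Suppose that a proper subcontinuum $K$ has nonempty interior. Take $q\in X\setminus K$ and let $C$ be the component of $q$ in $X\setminus\operatorname{int}K$. By (F2), $C$ meets $\operatorname{Fr}(\operatorname{int}K)\subset K$. Since $q\in C\setminus K$, comparability gives $K\subset C$, which is impossible because $C$ misses $\operatorname{int}K$.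
\end{proof}

The next lemma is the place where metrizability enters.

\begin{lemma}\label{lem:exhaust}
Let $X$ be a nondegenerate metrizable HI continuum and $E$ a composant of $X$. There are proper subcontinua $L_1\subset L_2\subset\cdots$ with union $E$ such that every proper subcontinuum $K\subset E$ lies in some $L_n$. Consequently $E\neq X$, and $X$ has more than one composant.
\end{lemma}

\begin{proof}
Fix $e\in E$ and a countable base of nonempty open sets, and let $U_1,U_2,\dots$ list the members of the base that do not contain $e$. Let $K_i$ be the component of $e$ in $X\setminus U_i$. The $K_i$ are proper subcontinua through $e$, so they form a chain, and $L_n=K_1\cup\dots\cup K_n$ is one of them. By Lemma~\ref{lem:comps}(b), a proper subcontinuum $K\subset E$ lies in a proper subcontinuum $M\ni e$. The nonempty open set $X\setminus M$ contains some $U_i$, so $K\subset M\subset K_i\subset L_i$. Applied to single points this gives $E=\bigcup L_n$, and $E\ne X$ by Lemma~\ref{lem:comps}(c) and (F3).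
\end{proof}

We call $(L_n)$ an \emph{exhaustion} of $E$. The last lemma lets us pull subcontinua back along maps onto HI continua.

\begin{lemma}[confluence]\label{lem:confl}
Let $f\colon V\to W$ be a surjection of continua with $W$ HI, let $K\subset W$ be a subcontinuum and let $M$ be a component of $f^{-1}(K)$. Then $f(M)=K$.
\end{lemma}

\begin{proof}
If $K=W$ then $M=V$. Let $K\ne W$, and let $U$ range over the open sets with $K\subset U$ and $\overline U\ne W$; the closures of these sets have intersection $K$. Let $M_U$ be the component of $A=f^{-1}(\overline U)$ that contains $M$. Since $f$ is onto, $A\ne V$, so $M_U$ meets $\operatorname{Fr}A$ by (F2). The open set $f^{-1}(U)$ lies in $A$ and therefore misses $\operatorname{Fr}A$. Thus $f(M_U)\not\subset U$, so $f(M_U)\not\subset K$. As $f(M_U)$ meets $K$, comparability gives $K\subset f(M_U)$. The family $(M_U)$ is directed downward, because $M_{U\cap U'}\subset M_U\cap M_{U'}$. By (F4), $\bigcap M_U$ is a continuum in $f^{-1}(K)$ that contains $M$, so it equals $M$, and $f(M)=\bigcap f(M_U)\supset K$.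
\end{proof}

The hypothesis on $W$ cannot be dropped: for $f\colon[0,2\pi]\to S^1$, $f(t)=e^{it}$, and $K$ a short arc with $1$ in its interior, each of the two components of $f^{-1}(K)$ covers only part of $K$.

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
If every countable set lies in a proper subcontinuum, then so does every pair of points, and $X$ has one composant. Conversely, let $X$ have one composant and fix $p\in X$. The family $\mathcal C_p$ of proper subcontinua containing $p$ is a chain by comparability, and its union is $X$. A countable cofinal subfamily would cover $X$ by countably many closed nowhere dense sets, contrary to (F3); so the cofinality of $\mathcal C_p$ is uncountable. Given points $q_1,q_2,\dots$, pick $M_n\in\mathcal C_p$ with $q_n\in M_n$. The family $\{M_n\}$ is not cofinal, so some $M\in\mathcal C_p$ lies in no $M_n$, and then $M$ contains every $M_n$ and every $q_n$. Thus every countable set lies in a proper closed subset of $X$, so $X$ is not separable. A space with a countable base is separable, so the weight of $X$ is at least $\aleph_1$.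
\end{proof}

\section{Towers of retractions}\label{sec:towers}

By Theorem~\ref{thm:converse}, the simplest shape an example can have is a union of an $\omega_1$-chain of metrizable HI continua. A union of a chain carries no obvious compact topology, while an inverse limit is compact and, by Lemma~\ref{lem:limit}, HI for free. So we look for a system that is increasing and inverse at the same time.

\begin{definition}
A \emph{tower} is an inverse system $(X_\alpha,r^\beta_\alpha)_{\alpha\le\beta<\omega_1}$ of metrizable continua such that $X_\alpha$ is a proper subcontinuum of $X_{\alpha+1}$ and $r^{\alpha+1}_\alpha$ is a retraction for each $\alpha$, and such that for each limit ordinal $\lambda$ the space $X_\lambda$ is $\varprojlim_{\alpha<\lambda}X_\alpha$ and the $r^\lambda_\alpha$ are the projections. A thread $p\in X=\varprojlim_{\alpha<\omega_1}X_\alpha$ \emph{moves at stage $\xi$} if $p_{\xi+1}\ne p_\xi$. Let $X^*_\alpha$ be the set of threads that move at no stage $\xi\ge\alpha$.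
\end{definition}

Since $r^{\xi+1}_\xi$ fixes exactly the points of $X_\xi$, a thread $p$ moves at stage $\xi$ if and only if $p_{\xi+1}\notin X_\xi$.

\begin{lemma}\label{lem:tower}
In a tower, $r_\alpha$ maps $X^*_\alpha$ homeomorphically onto $X_\alpha$. The sets $X_\alpha^*$ form a strictly increasing chain of metrizable proper subcontinua of $X$, and each is a retract of $X$.
\end{lemma}

\begin{proof}
The maps $p\mapsto p_{\xi+1}$ and $p\mapsto p_\xi$ from $X$ to $X_{\xi+1}$ are continuous, so they agree on a closed set, and $X_\alpha^*$ is compact. Let $x\in X_\alpha$. A thread $p\in X_\alpha^*$ with $p_\alpha=x$ must satisfy $p_\zeta=r^\alpha_\zeta(x)$ for $\zeta\le\alpha$, $p_{\xi+1}=p_\xi$ for $\xi\ge\alpha$, and $p_\lambda=(p_\zeta)_{\zeta<\lambda}$ for limit $\lambda>\alpha$. So there is at most one such thread. These rules also define one by recursion: if $r^\xi_\zeta(p_\xi)=p_\zeta$ for all $\zeta\le\xi$, then $r^{\xi+1}_\zeta(p_{\xi+1})=r^\xi_\zeta(r^{\xi+1}_\xi(p_\xi))=r^\xi_\zeta(p_\xi)=p_\zeta$, and at a limit stage the same identity holds by definition. Thus $r_\alpha|X_\alpha^*$ is a continuous bijection of compact spaces, hence a homeomorphism. If $j_\alpha$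 is its inverse, then $j_\alpha\circ r_\alpha$ retracts $X$ onto $X_\alpha^*$. The chain increases by definition. It increases strictly, and so consists of proper subsets, because $r_{\alpha+1}(X_\alpha^*)\subset X_\alpha\ne X_{\alpha+1}=r_{\alpha+1}(X^*_{\alpha+1})$.
\end{proof}

\begin{proposition}\label{prop:reduction}
Suppose that the spaces $X_\alpha$ of a tower are nondegenerate and HI, and that every thread moves at only countably many stages. Identify $X_0$ with $X_0^*$. Then $X$ is a nondegenerate HI continuum with exactly one composant, and it has the properties \textup{(A)}, \textup{(B)}, \textup{(C)} of Theorem~\ref{thm:structure}.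
\end{proposition}

\begin{proof}
The continuum $X$ is HI by Lemma~\ref{lem:limit} and nondegenerate because it contains $X_0$. The stages at which a thread moves form a bounded set by (F7), so $X=\bigcup_\alpha X_\alpha^*$. With Lemma~\ref{lem:tower} this is (A). Any two points lie in a common $X_\alpha^*$, so $X$ has one composant, and it is not metrizable by Lemma~\ref{lem:exhaust}.

(B) Let $M$ be a proper subcontinuum and take $\alpha_0$ such that $M$ meets $X^*_{\alpha_0}$. For $\alpha\ge\alpha_0$ the continua $M$ and $X_\alpha^*$ are comparable. Since $M\ne X$, it does not contain all of these $X_\alpha^*$, so $M\subset X_\alpha^*$ for some $\alpha$.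

(C) By (F6) choose dense sequences $(f_n)$ in $C(X_0,\mathbb R)$ and $(f_{\alpha,n})_n$ in $C(X_{\alpha+1},\mathbb R)$ for $\alpha<\omega_1$; each of these sequences separates points. Let $\Phi$ send $p\in X$ to the family of real numbers
\[
f_n(p_0)\quad(n<\omega),\qquad f_{\alpha,n}(p_{\alpha+1})-f_{\alpha,n}(p_\alpha)\quad(\alpha<\omega_1,\ n<\omega).
\]
This is a map into a product of $\aleph_1$ lines. Let $p\ne q$ and let $\xi$ be least with $p_\xi\ne q_\xi$. It is not a limit ordinal, since a point of $X_\lambda$ is determined by its earlier coordinates. If $\xi=0$, some $f_n$ separates $p_0$ from $q_0$. If $\xi=\alpha+1$, then $p_\alpha=q_\alpha$ and some $f_{\alpha,n}$ separates $p_{\alpha+1}$ from $q_{\alpha+1}$. So $\Phi$ is injective, hence an embedding. The coordinates with index $(\alpha,n)$ vanish unless $p$ moves at stage $\alpha$, so $\Phi(p)$ has countably many nonzero coordinates. Thus $X$ is Corson compact of weight at most $\aleph_1$, and the weight is uncountable by Theorem~\ref{thm:converse}.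
\end{proof}

What decides how often a thread can move? Two towers of arcs show it.

\begin{example}\label{ex:arcs}
Let $X_0=\{e_0\}$. Given $X_\alpha$ and a point $e_\alpha\in X_\alpha$, let $X_{\alpha+1}=X_\alpha\cup A_\alpha$, where $A_\alpha$ is an arc that meets $X_\alpha$ only in its end point $e_\alpha$, and let $r^{\alpha+1}_\alpha$ collapse $A_\alpha$ to $e_\alpha$. We choose $e_{\alpha+1}\in A_\alpha$, so that $r^{\alpha+1}_\alpha(e_{\alpha+1})=e_\alpha$, and at a limit stage we let $e_\lambda=(e_\alpha)_{\alpha<\lambda}$. A thread $p$ that moves at stage $\beta$ has $p_{\beta+1}\in A_\beta$, hence $p_\beta=e_\beta$, hence $p_\alpha=e_\alpha$ for all $\alpha\le\beta$. So a thread that moves at uncountably many stages must be the thread $e=(e_\alpha)_{\alpha<\omega_1}$.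
\begin{enumerate}
\item[(i)] Let $e_{\alpha+1}$ be the free end point of $A_\alpha$, so that the arcs are laid end to end. Then $e$ moves at every stage and lies in no $X_\alpha^*$.
\item[(ii)] Let $e_{\alpha+1}=e_\alpha$, so that all arcs are attached at one point. Then $e$ never moves, $X=\bigcup_\alpha X_\alpha^*$, and any two points of $X$ lie in a proper subcontinuum.
\end{enumerate}
\end{example}

The argument in the example uses two properties of the sets $E_\alpha=\{e_\alpha\}$:
\begin{equation}\label{eq:funnel}
r^{\alpha+1}_\alpha(X_{\alpha+1}\setminus X_\alpha)\subset E_\alpha,\qquad r^\beta_\alpha(E_\beta)\subset E_\alpha\quad(\alpha\le\beta).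
\end{equation}
In any tower with sets $E_\alpha\subset X_\alpha$ that satisfy \eqref{eq:funnel}, a thread that moves at uncountably many stages has $p_\alpha\in E_\alpha$ for all $\alpha$. Only such threads have to be controlled.

In a tower of nondegenerate HI continua the sets $E_\alpha$ cannot be points. By Lemma~\ref{lem:comps}(c), $X_{\alpha+1}\setminus X_\alpha$ is dense in $X_{\alpha+1}$, so its image is dense in $X_\alpha$, and so is $E_\alpha$. A composant is a dense set that is still the union of a sequence of proper subcontinua, and we take each $E_\alpha$ to be a composant. Now $E_{\alpha+1}$ either contains $X_\alpha$ or misses it. It cannot contain $X_\alpha$, since then $r^{\alpha+1}_\alpha(E_{\alpha+1})=X_\alpha\ne E_\alpha$. So $E_{\alpha+1}$ misses $X_\alpha$, and a thread through all the $E_\alpha$ would move at every stage, as in case (i). The only way to reach the conclusion of case (ii) along this route is to arrange that $\varprojlim_{\alpha<\omega_1}E_\alpha=\emptyset$, although each $E_\beta$ is nonempty and maps into all the earlier $E_\alpha$.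

This is the situation of an Aronszajn tree, a tree of height $\omega_1$ with countable levels and no uncountable branch, and we proceed as in its construction: we attach to each step a small positive number. A map $h_\xi\colon X_{\xi+1}\to I$ with zero set $X_\xi$ measures how far a thread moves at stage $\xi$. If $\beta$ is countable, there are positive numbers $a_\xi$, $\xi<\beta$, of which only finitely many exceed any given $\varepsilon>0$: enumerate $\beta$ and give the $n$th element the value $2^{-n}$. For an uncountable index set there are none, since it is the union of the sets $\{\xi:a_\xi\ge1/n\}$. We shall choose $E_\beta$ so that the numbers $h_\xi$ attached to each of its points have this finiteness property.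

Two tasks remain: to extend a given $X$ to an HI continuum $Y$ with a retraction that sends $Y\setminus X$ into a prescribed composant (Sections~\ref{sec:folding} and~\ref{sec:extension}), and to choose the composants (Section~\ref{sec:recursion}).

\section{Folding}\label{sec:folding}

To make a space HI by a sequence of modifications we need a test for hereditary indecomposability that consists of countably many tasks, each of which stays done once it is done. A functional equation provides such a test. Let $\tau\colon I\to I$ be the piecewise linear map with
\[
\tau(0)=0,\qquad\tau(\tfrac13)=\tfrac34,\qquad\tau(\tfrac23)=\tfrac14,\qquad\tau(1)=1 .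
\]
It has three monotone \emph{laps} $[\frac i3,\frac{i+1}3]$, $i=0,1,2$. Let $\sigma_i$ be the inverse of $\tau$ on the $i$th lap; the domains of $\sigma_0,\sigma_1,\sigma_2$ are $[0,\frac34]$, $[\frac14,\frac34]$, $[\frac14,1]$. We have $\{\tau<\frac14\}=[0,\frac19)$ and $\{\tau>\frac34\}=(\frac89,1]$. Let $c(v)=\min(\max(v,\frac14),\frac34)$, whose values lie in all three domains. For $\varphi,\psi\in C(Z,I)$ we say that $\psi$ \emph{folds $\varphi$ within $\varepsilon$} if $\|\tau\circ\psi-\varphi\|\le\varepsilon$. If this holds and $g\colon Z'\to Z$ is any map, then $\psi\circ g$ folds $\varphi\circ g$ within $\varepsilon$; this is the persistence that we want.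

If $\psi$ folds $\varphi$ within a small $\varepsilon$, then a connected set on which $\varphi$ takes values near $0$ and near $1$ has points with $\psi=\frac13$ and with $\psi=\frac23$: on the way up, $\varphi$ must rise to about $\frac34$ and fall back to about $\frac14$. The identity of $I$ does not do this, and the proof of the next lemma, read with $H=[0,\frac12]$ and $K=[\frac12,1]$, shows that it cannot be folded.

\begin{lemma}\label{lem:test}
Let $Y$ be a continuum such that for every $\varphi\in C(Y,I)$ there is $\psi\in C(Y,I)$ with $\|\tau\circ\psi-\varphi\|<\frac1{10}$. Then $Y$ is HI.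
\end{lemma}

\begin{proof}
Suppose that $H,K$ are intersecting subcontinua with $a\in H\setminus K$ and $b\in K\setminus H$. By Urysohn's lemma there are maps $H\to[0,\frac12]$ and $K\to[\frac12,1]$ that equal $\frac12$ on $H\cap K$ and send $a$ to $0$ and $b$ to $1$. Paste them and extend the result to $\varphi\in C(Y,I)$ by Tietze's theorem. Take $\psi$ as in the hypothesis. On $H$ we have $\tau\circ\psi<\frac34$, so $\frac13\notin\psi(H)$; and $\tau(\psi(a))<\frac14$ gives $\psi(a)<\frac19$. Since $\psi(H)$ is connected, $\psi(H)\subset[0,\frac13)$. On $K$ we have $\tau\circ\psi>\frac14$, so $\frac23\notin\psi(K)$; and $\tau(\psi(b))>\frac34$ gives $\psi(b)>\frac89$. Hence $\psi(K)\subset(\frac23,1]$. This contradicts $H\cap K\ne\emptyset$.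
\end{proof}

The converse holds with any error. We need it in order to leave the given space $X$ unchanged when we fold a larger space around it.

\begin{lemma}\label{lem:foldHI}
Let $X$ be an HI continuum, $\varphi\in C(X,I)$ and $\varepsilon>0$. Some $\psi\in C(X,I)$ folds $\varphi$ within $\varepsilon$.
\end{lemma}

\begin{proof}
We must assign each point to a lap. Points where $\varphi$ is small need lap $0$, points where it is large need lap $2$, and the assignment may change only where $\varphi=\frac34$ (laps $0$ and $1$) or $\varphi=\frac14$ (laps $1$ and $2$). Put
\[
A=\{\varphi\le\tfrac14-\varepsilon\}\subset F=\{\varphi\le\tfrac34\},\qquad B=\{\varphi\ge\tfrac34+\varepsilon\}\subset G=\{\varphi\ge\tfrac14\},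
\]
so that $A\cap G=\emptyset=B\cap F$. Let $G_B$ be the union of the components of $G$ that meet $B$; it is closed by Lemma~\ref{lem:sep}(b).

No component $K$ of $F$ meets both $A$ and $G_B$. Otherwise $K$ meets a component $J$ of $G$ that meets $B$. Then $K\not\subset J$ because $K$ meets $A$, and $J\not\subset K$ because $J$ meets $B$, contrary to comparability. This is the only use of the hypothesis on $X$.

By Lemma~\ref{lem:sep}(a) there is a set $Q_0$, clopen in $F$, with $A\subset Q_0$ and $Q_0\cap G_B=\emptyset$. A component of $G$ that meets $B$ lies in $G_B$ and so misses $Q_0$. Hence there is a set $Q_2$, clopen in $G$, with $B\subset Q_2$ and $Q_2\cap Q_0=\emptyset$. Let $Q_1$ be the closure of $X\setminus(Q_0\cup Q_2)$. Since $X\setminus(Q_0\cup Q_2)$ misses $A\cup B$, we have $\frac14-\varepsilon\le\varphi\le\frac34+\varepsilon$ on $Q_1$. Write $Q_0=F\cap O$ with $O$ open in $X$. Then $O\cap\{\varphi<\frac34\}$ is an open subset of $X$ inside $Q_0$, so it misses $Q_1$, and $Q_0\cap Q_1\subset\{\varphi=\frac34\}$. The same argument in $G$ gives $Q_1\cap Q_2\subset\{\varphi=\frac14\}$.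

Let $\psi$ be $\sigma_0\circ\varphi$ on $Q_0$, $\sigma_1\circ c\circ\varphi$ on $Q_1$ and $\sigma_2\circ\varphi$ on $Q_2$. The three closed sets cover $X$, and the formulas agree on overlaps because $\sigma_0(\frac34)=\frac13=\sigma_1(\frac34)$ and $\sigma_1(\frac14)=\frac23=\sigma_2(\frac14)$. So $\psi$ is continuous. On $Q_0\cup Q_2$ we have $\tau\circ\psi=\varphi$, and on $Q_1$ we have $|\tau\circ\psi-\varphi|=|c\circ\varphi-\varphi|\le\varepsilon$.
\end{proof}

On a continuum $B$ that is not HI we cannot fold $\varphi$, but we can pass to the space $P$ of pairs $(z,s)$ with $\tau(s)=\varphi(z)$, on which the second coordinate folds $\varphi$ exactly. The difficulty is that $P$ need not be connected. For $B=[0,\frac12]$ and $\varphi(z)=z$ it has two components: the graph of $\sigma_0$ over $B$, and the arc formed by the graphs of $\sigma_1$ and $\sigma_2$ over $[\frac14,\frac12]$, which meet at $(\frac14,\frac23)$. Count the points of a component over $z$ with the sign of the slope of $\tau$, and with $0$ at a turning point. The first component gives $1$ for every $z$. The second gives $0$ for every $z$: an empty sum for $z<\frac14$, a turning point for $z=\frac14$, and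 $-1+1$ for $z>\frac14$. The constancy of this count is the proof of the next lemma.

\begin{lemma}\label{lem:exact}
Let $B$ be a continuum, $\varphi\in C(B,I)$ and $P=\{(z,s)\in B\times I:\tau(s)=\varphi(z)\}$. Some component of $P$ projects onto $B$.
\end{lemma}

\begin{proof}
Extend $\tau$ to $[-1,2]$ by $\tau(s)=s$ for $s\notin I$; this adds no solutions of $\tau(s)=v$ for $v\in I$. Put $\nu(s)=-1$ for $\frac13<s<\frac23$, $\nu(\frac13)=\nu(\frac23)=0$, and $\nu(s)=1$ otherwise. For $v\in I$ the function $\tau-v$ has at most three zeros, its sign is constant between them, and at a zero $s$ the sign jumps by $2\nu(s)$. Hence for $a<b$ in $[-1,2]$ with $\tau(a)\ne v\ne\tau(b)$,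
\begin{equation}\label{eq:count}
\sum\{\nu(s):s\in[a,b],\ \tau(s)=v\}=\tfrac12\bigl(\operatorname{sgn}(\tau(b)-v)-\operatorname{sgn}(\tau(a)-v)\bigr).
\end{equation}

For $R\subset P$ and $z\in B$ let $R(z)=\{s:(z,s)\in R\}$. Suppose that no component of $P$ projects onto $B$. Then each component misses the closed set $P\cap(\{z\}\times I)$ for some $z$, and by (F1) it lies in a clopen set with the same property. Cover $P$ by finitely many such clopen sets and make them disjoint: $P=P_1\sqcup\dots\sqcup P_k$, where each $P_i$ is clopen and $P_i(z_i)=\emptyset$ for some $z_i$. Put $d_i(z)=\sum_{s\in P_i(z)}\nu(s)$. By \eqref{eq:count} for $[-1,2]$ we have $\sum_id_i(z)=1$.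

Each $d_i$ is locally constant. Fix $z$, and choose $-1=s_0<\dots<s_m=2$ outside $P(z)$ so that each $T_j=[s_{j-1},s_j]$ contains at most one point of $P(z)$. For all $z'$ in a neighborhood of $z$, the numbers $\tau(s_j)-\varphi(z')$ have the same signs as the numbers $\tau(s_j)-\varphi(z)$; and $T_j\cap P_i(z')=\emptyset$ whenever $T_j\cap P_i(z)=\emptyset$, because then the compact set $\{z\}\times T_j$ misses the closed set $P_i$. Compare the contributions of $T_j$ to $d_i(z)$ and to $d_i(z')$. If $T_j$ misses $P_i(z)$, both are $0$. If $T_j$ meets $P_i(z)$, it misses $P_l(z)$ and $P_l(z')$ for $l\ne i$, so both contributions are given by the right side of \eqref{eq:count} for $T_j$, which is the same for $v=\varphi(z)$ and $v=\varphi(z')$.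

Since $B$ is connected, $d_i$ is constant, and $d_i(z_i)=0$. This contradicts $\sum_id_i=1$.
\end{proof}

To fold all functions we repeat the step infinitely often. Let $((k_l,i_l))_{l<\omega}$ be the diagonal enumeration $(0,0),(0,1),(1,0),(0,2),\dots$ of $\omega\times\omega$. It satisfies $k_l\le l$, so that in a recursive construction the function to be folded at stage $l$ lives on a space that is already built.

\begin{lemma}\label{lem:iterate}
Let $(Z_l,g^l_k)_{k\le l<\omega}$ be an inverse system of metrizable continua, and for each $k$ let $(\varphi_{k,i})_{i<\omega}$ be dense in $C(Z_k,I)$. Suppose that for each $l$ some $\psi_l\in C(Z_{l+1},I)$ folds $\varphi_{k_l,i_l}\circ g^{l+1}_{k_l}$ within $\frac1{30}$. Then $Y=\varprojlim Z_l$ is a metrizable HI continuum.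
\end{lemma}

\begin{proof}
Let $G_k\colon Y\to Z_k$ be the projections. The functions $u\circ G_k$ with $k<\omega$ and $u\in C(Z_k,\mathbb R)$ form an algebra, since $u\circ G_k=(u\circ g^l_k)\circ G_l$ for $l\ge k$. It contains the constants and separates points, so it is dense in $C(Y,\mathbb R)$ by the Stone--Weierstrass theorem. Given $\varphi\in C(Y,I)$, choose $u$ and $k$ with $\|u\circ G_k-\varphi\|<\frac1{30}$. Replacing $u$ by $\min(\max(u,0),1)$ does not increase this distance, so we may take $u\in C(Z_k,I)$. Choose $i$ with $\|\varphi_{k,i}-u\|<\frac1{30}$ and $l$ with $(k_l,i_l)=(k,i)$. Then $\psi=\psi_l\circ G_{l+1}$ folds $\varphi_{k,i}\circ G_k$ within $\frac1{30}$, so $\|\tau\circ\psi-\varphi\|<\frac1{10}$, and Lemma~\ref{lem:test} applies.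
\end{proof}

\begin{example}\label{ex:existence}
Let $Z_0$ be any metrizable continuum. Given $Z_l$, let $Z_{l+1}\subset Z_l\times I$ be the component provided by Lemma~\ref{lem:exact} for $\varphi=\varphi_{k_l,i_l}\circ g^l_{k_l}$, and let $g^{l+1}_l$ and $\psi_l$ be the two coordinate projections. By Lemma~\ref{lem:iterate} the limit is a metrizable HI continuum, and it maps onto $Z_0$. For $Z_0=I$ it is nondegenerate.
\end{example}

\section{Extending along a composant}\label{sec:extension}

\begin{proposition}\label{prop:ext}
Let $X$ be a nondegenerate metrizable HI continuum and $E$ a composant of $X$. There are a metrizable HI continuum $Y$ that contains $X$ as a proper subcontinuum, a retraction $r\colon Y\to X$ and a map $h\colon Y\to I$ with $h^{-1}(0)=X$ such that, for every $a>0$, the set $r(\{h\ge a\})$ lies in a proper subcontinuum of $X$ contained in $E$. In particular $r(Y\setminus X)\subset E$.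
\end{proposition}

A space with all these properties except hereditary indecomposability is easy to write down. Let $(L_n)$ be an exhaustion of $E$ and put
\begin{equation}\label{eq:stairs}
Z_0=(X\times\{0\})\cup\bigcup_{n\ge1}\bigl(L_n\times[\tfrac1{n+1},\tfrac1n]\bigr)\subset X\times I,\qquad h_0(x,t)=t,\quad\pi(x,t)=x .
\end{equation}
For $t>0$ the slice of $Z_0$ at height $t$ is $L_{\lfloor1/t\rfloor}$; the slices grow as $t$ decreases and converge to $X$. The procedure of Example~\ref{ex:existence} makes $Z_0$ HI, but it folds the base $X\times\{0\}$ as well, and nothing then gives a copy of $X$ in the limit. So near the base we use an approximate fold from Lemma~\ref{lem:foldHI}, whose graph is a copy of the space, and away from the base we use the exact fold from Lemma~\ref{lem:exact}. The two pieces must be joined into a continuum, and the result must allow the step to be repeated. The next definition lists what this needs.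

\begin{definition}
A \emph{tailed space} is a triple $(Z,h,\eta)$, where $Z$ is compact metrizable, $h\in C(Z,I)$, $0<\eta\le1$, the \emph{base} $h^{-1}(0)$ is an HI continuum, and
\begin{enumerate}
\item[(T1)] $\{a\le h\le b\}$ is nonempty and connected for $0<a\le b\le\eta$;
\item[(T2)] $\{h\ge a\}$ is connected for $0<a\le\eta$;
\item[(T3)] the base lies in the closure of $\{h>0\}$.
\end{enumerate}
\end{definition}

Such a $Z$ is a continuum. The set $\{0<h\le\eta\}$ is the union of the chain of connected sets $\{a\le h\le\eta\}$, and by (T3) its closure is $\{h\le\eta\}$. So $\{h\le\eta\}$ and $\{h\ge\eta\}$ are connected, and they meet by (T1).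

The triple $(Z_0,h_0,1)$ is a tailed space. The set $Z_0$ is closed in $X\times I$, because a point of positive height has a neighborhood that meets only finitely many of the closed pieces in \eqref{eq:stairs}. Fix $e\in L_1$. For $0<a\le b\le1$ the set $\{a\le h_0\le b\}$ is the union of the segment $\{e\}\times[a,b]$ and of connected slices that meet it; this gives (T1), and (T2) is the case $b=1$. If $x\in E$ then $(x,\frac1n)\in Z_0$ for large $n$, so $E\times\{0\}$ lies in the closure of $\{h_0>0\}$, and (T3) follows from the density of $E$.

\begin{lemma}\label{lem:step}
Let $(Z,h,\eta)$ be a tailed space, $\varphi\in C(Z,I)$ and $\varepsilon>0$. There are a tailed space $(Z',h',\eta')$, a surjection $g\colon Z'\to Z$ with $h'=h\circ g$ that maps the base of $Z'$ homeomorphically onto the base of $Z$, and a map $\psi'\in C(Z',I)$ that folds $\varphi\circ g$ within $\varepsilon$.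
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=2.7]
\draw[->] (0,0)--(9.5,0) node[right]{$h$};
\draw[->] (0,0)--(0,1.1) node[above]{$s$};
\draw[thick] (0,0.30)--(1.5,0.38)--(3,0.20)--(5,0.27);
\draw[very thick,dotted] (3,0.20)--(3,0.44);
\draw[thick] (3,0.44)--(7,0.58)--(4.5,0.74)--(9,0.97);
\node[above] at (1.4,0.39) {graph of $\psi$};
\node[right] at (3,0.33) {$\{z^*\}\times S$};
\node[above] at (6.4,0.86) {$\mathcal K$};
\draw (3,0.02)--(3,-0.02) node[below]{$a$};
\draw (5,0.02)--(5,-0.02) node[below]{$b$};
\draw[|-|] (0,-0.22)--(5,-0.22) node[pos=0.2,below]{$N$};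
\draw[|-|] (3,-0.32)--(9,-0.32) node[pos=0.7,below]{$B$};
\end{tikzpicture}
\caption{The space $Z'\subset Z\times I$ of Lemma~\ref{lem:step}, drawn schematically with $Z$ replaced by the range of $h$. It consists of the graph of an approximate fold $\psi$ over $N=\{h\le b\}$, an exact fold $\mathcal K$ over $B=\{h\ge a\}$, and a vertical segment that joins them over one point $z^*$ of height $a$. Below height $a$ the space $Z'$ is a copy of $Z$.}\label{fig:step}
\end{figure}

\begin{proof}
Let $X$ be the base of $Z$. We shall choose
\begin{itemize}
\item a number $b\in(0,\eta]$ and a map $\psi\colon N\to I$ on $N=\{h\le b\}$ that folds $\varphi|N$ within $\varepsilon$;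
\item a point $z^*$ with $0<h(z^*)\le b$; we put $a=h(z^*)$ and $B=\{h\ge a\}$, a continuum by (T2);
\item a component $\mathcal K$ of $\{(z,s)\in B\times I:\tau(s)=\varphi(z)\}$ that projects onto $B$, given by Lemma~\ref{lem:exact}, and a point $(z^*,s^*)\in\mathcal K$.
\end{itemize}
Let $S$ be the closed interval with end points $s^*$ and $\psi(z^*)$. To join $\mathcal K$ to the graph of $\psi$ along $\{z^*\}\times S$ we need $|\tau(s)-\varphi(z^*)|\le\varepsilon$ for $s\in S$. This holds if $s^*$ and $\psi(z^*)$ lie on one lap, for then $\tau(S)$ lies between $\tau(s^*)=\varphi(z^*)$ and $\tau(\psi(z^*))$, which differ by at most $\varepsilon$. We do not control the lap on which $\mathcal K$ passes over $z^*$. But either $\varphi$ takes on $X$ a value that forces the lap, or all its values on $X$ allow every lap, and then $\psi$ can be adapted to $\mathcal K$.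

\emph{Case 1: $\varphi(x_0)\notin[\frac14,\frac34]$ for some $x_0\in X$.} Decrease $\varepsilon$ so that $\varphi(x_0)\notin[\frac14-\varepsilon,\frac34+\varepsilon]$. By Lemma~\ref{lem:foldHI} some map $X\to I$ folds $\varphi|X$ within $\varepsilon/2$; extend it to $\psi\in C(Z,I)$ by Tietze's theorem. The compact set $\{|\tau\circ\psi-\varphi|\ge\varepsilon\}$ misses $X$, so it misses $N=\{h\le b\}$ for some $b\in(0,\eta]$. By (T3) there is $z^*$ with $0<h(z^*)\le b$ so close to $x_0$ that $\varphi(z^*)\notin[\frac14-\varepsilon,\frac34+\varepsilon]$. Choose $\mathcal K$ and $s^*$. If $\varphi(z^*)<\frac14-\varepsilon$, then $\tau(s^*)$ and $\tau(\psi(z^*))$ are less than $\frac14$, so $s^*$ and $\psi(z^*)$ lie in $[0,\frac19)$. If $\varphi(z^*)>\frac34+\varepsilon$, then both values exceed $\frac34$, so $s^*$ and $\psi(z^*)$ lie in $(\frac89,1]$.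

\emph{Case 2: $\varphi(X)\subset[\frac14,\frac34]$.} The compact set $\{|c\circ\varphi-\varphi|\ge\varepsilon\}$ misses $X$, so it misses $N=\{h\le b\}$ for some $b\in(0,\eta]$. By (T1) there is $z^*$ with $h(z^*)=b$. Choose $\mathcal K$ and $s^*$, let $i$ be the number of a lap that contains $s^*$, and put $\psi=\sigma_i\circ c\circ\varphi$ on $N$. Then $\tau\circ\psi=c\circ\varphi$, so $\psi$ folds $\varphi|N$ within $\varepsilon$, and $\psi(z^*)$ lies on lap $i$.

Now let (Figure~\ref{fig:step})
\[
Z'=\{(z,\psi(z)):z\in N\}\cup(\{z^*\}\times S)\cup\mathcal K\subset Z\times I,
\]
let $g$ and $\psi'$ be the coordinate projections, $h'=h\circ g$, and fix $\eta'\in(0,a)$. The set $Z'$ is compact, and $\psi'$ folds $\varphi\circ g$ within $\varepsilon$ on each of the three pieces. The map $g$ is onto because $a\le b$ gives $N\cup B=Z$. Over $\{h<a\}$ the set $Z'$ is the graph of $\psi$, so $g$ maps $\{h'<a\}$ homeomorphically onto $\{h<a\}$. This gives the claim on the bases, and (T1) and (T3) for $(Z',h',\eta')$. For (T2) let $0<a'\le\eta'$. The set $\{h'\ge a'\}$ is the union of the graph of $\psi$ over $\{a'\le h\le b\}$, the segment $\{z^*\}\times S$, and $\mathcal K$. The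 first piece is connected by (T1) for $Z$ and contains $(z^*,\psi(z^*))$, and $\mathcal K$ contains $(z^*,s^*)$. So the union is connected.
\end{proof}

The parameter $\eta$ decreases at each step, because above height $a$ we no longer know that the bands in (T1) are connected.

\begin{proof}[Proof of Proposition~\ref{prop:ext}]
Start from $(Z_0,h_0,1)$ in \eqref{eq:stairs}. Given the tailed space $(Z_l,h_l,\eta_l)$, fix a dense sequence $(\varphi_{l,i})_i$ in $C(Z_l,I)$ and apply Lemma~\ref{lem:step} with $\varphi=\varphi_{k_l,i_l}\circ g^l_{k_l}$ and $\varepsilon=\frac1{30}$ to get $(Z_{l+1},h_{l+1},\eta_{l+1})$ and $g^{l+1}_l$. By Lemma~\ref{lem:iterate}, $Y=\varprojlim Z_l$ is a metrizable HI continuum, and the projection $G_0\colon Y\to Z_0$ is onto. Put $h=h_0\circ G_0$ and $r=\pi\circ G_0$.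

Since $h_{l+1}=h_l\circ g^{l+1}_l$, a thread $y$ has $h(y)=0$ if and only if each coordinate $y_l$ lies in the base of $Z_l$. The bonding maps restrict to bijections between the bases, so $G_0$ maps $h^{-1}(0)$ bijectively, hence homeomorphically, onto $X\times\{0\}$. Identify $x\in X$ with the point of $h^{-1}(0)$ over $(x,0)$. Then $r$ is a retraction, and $X\ne Y$ because $G_0$ is onto. Finally let $0<a\le1$ and $n=\lfloor1/a\rfloor$. The slices of $Z_0$ at heights $t\ge a$ lie in $L_n$, so $r(\{h\ge a\})\subset L_n$.
\end{proof}

The statement about $r(\{h\ge a\})$ is stronger than $r(Y\setminus X)\subset E$. It is needed for the next lemma, which says that every proper subcontinuum of $X$ inside $E$ is covered, inside any composant of $Y$, by a continuum that stays as close to $X$ as we wish.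

\begin{lemma}[small lifts]\label{lem:small}
In the situation of Proposition~\ref{prop:ext}, let $D$ be a composant of $Y$, let $K\subset E$ be a proper subcontinuum of $X$ and let $\varepsilon>0$. There is a subcontinuum $M\subset D$ with $r(M)=K$ and $h\le\varepsilon$ on $M$.
\end{lemma}

\begin{proof}
We may assume $\varepsilon<\max h$. By Proposition~\ref{prop:ext} and Lemma~\ref{lem:comps}(b) there is a proper subcontinuum $L$ of $X$ with $K\cup r(\{h\ge\varepsilon\})\subset L$. The open set $\{h<\varepsilon\}\cap r^{-1}(X\setminus L)$ contains $X\setminus L\ne\emptyset$, so it contains a point $y$ of the dense set $D$. Let $V$ be the component of $y$ in $\{h\le\varepsilon\}$. It is a proper subcontinuum of $Y$ that meets $D$, so $V\subset D$. By (F2) it contains a point $v$ of the boundary of $\{h\le\varepsilon\}$, where $h(v)=\varepsilon$; thus $r(v)\in L$. The continuum $r(V)$ meets $L$ and contains $r(y)\notin L$, so $K\subset L\subset r(V)$ by comparability in $X$. By confluence for $r\colon V\to r(V)$, any component $M$ of $V\cap r^{-1}(K)$ has $r(M)=K$.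
\end{proof}

\begin{remark}
The lemma shows that the choice of the composants matters. Build a tower from Proposition~\ref{prop:ext} in which $E_{\alpha+1}$ is always the composant of $X_{\alpha+1}$ that contains $X_\alpha$. A point $x\in X_\alpha$ lies in $E_{\alpha+1}$, and Lemma~\ref{lem:small}, applied to $K=\{x\}$ and a composant of $X_{\alpha+2}$ that misses $X_{\alpha+1}$, gives a point of $X_{\alpha+2}\setminus X_{\alpha+1}$ over $x$. Repeating this and taking threads at limit stages, we obtain a thread that moves at uncountably many stages.
\end{remark}

\section{Choosing the composants}\label{sec:recursion}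

Fix a nondegenerate metrizable HI continuum $X_0$. By recursion on $\beta<\omega_1$ we construct a tower of nondegenerate metrizable HI continua $X_\beta$ with surjective bonding maps, together with composants $E_\beta$ of $X_\beta$. At each successor stage, $X_{\alpha+1}$, $r^{\alpha+1}_\alpha$ and a map $h_\alpha\colon X_{\alpha+1}\to I$ are given by Proposition~\ref{prop:ext} for the pair $(X_\alpha,E_\alpha)$. For $x\in X_\beta$ we write $x_\alpha=r^\beta_\alpha(x)$ when $\alpha\le\beta$, and $h_\xi(x)=h_\xi(x_{\xi+1})$ when $\xi<\beta$. Thus $h_\xi(x)=h_\xi(x_\alpha)$ whenever $\xi<\alpha\le\beta$.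

Let $\alpha\le\beta$, let $K\subset E_\alpha$ be a proper subcontinuum of $X_\alpha$ and let $\varepsilon>0$. An \emph{$\varepsilon$-lift of $K$ to $\beta$} is a subcontinuum $M\subset E_\beta$ with $r^\beta_\alpha(M)=K$ and $h_\xi\le\varepsilon$ on $M$ for $\alpha\le\xi<\beta$. It is proper, since $r^\beta_\alpha$ is onto. Lifts can be shrunk and composed.
\begin{enumerate}
\item[(L1)] If $M$ is an $\varepsilon$-lift of $K$ to $\beta$ and $K'\subset K$ is a subcontinuum, then every component of $M\cap(r^\beta_\alpha)^{-1}(K')$ is an $\varepsilon$-lift of $K'$ to $\beta$, by confluence for $M\to K$.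
\item[(L2)] If $M$ is an $\varepsilon$-lift of $K$ to $\beta$ and $M'$ is an $\varepsilon$-lift of $M$ to $\gamma$, then $M'$ is an $\varepsilon$-lift of $K$ to $\gamma$, because $h_\xi(x)=h_\xi(x_\beta)$ and $x_\beta\in M$ for $x\in M'$ and $\xi<\beta$.
\end{enumerate}
The requirements at stage $\beta$ are the following.
\begin{enumerate}
\item[(R1)] $r^\beta_\alpha(E_\beta)\subset E_\alpha$ for $\alpha\le\beta$.
\item[(R2)] For $x\in E_\beta$ and $\varepsilon>0$ the set $\{\xi<\beta:h_\xi(x)\ge\varepsilon\}$ is finite.
\item[(R3)] For $\alpha\le\beta$ and $\varepsilon>0$, every proper subcontinuum $K\subset E_\alpha$ of $X_\alpha$ has an $\varepsilon$-lift to $\beta$.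
\end{enumerate}
Only (R1) and (R2) are used in the end; (R3) keeps the recursion going at limit stages. It concerns continua and not only points for the following reason. At a limit stage we cannot select the threads that we wish to continue. We must accept a whole composant $E_\lambda$, with (R2) at every one of its points, and the way to control a composant is to exhaust it by continua that we have built.

At stage $0$ let $E_0$ be any composant of $X_0$. The requirements are trivial, and so is the case $\alpha=\beta$ of (R1) and (R3) at every stage.

\subsection*{Successor stage $\beta=\gamma+1$}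
The map $r^{\gamma+1}_\alpha=r^\gamma_\alpha\circ r^{\gamma+1}_\gamma$ is onto. The proper subcontinuum $X_\gamma$ lies in one composant of $X_{\gamma+1}$. Since $X_{\gamma+1}$ is metrizable, it has another one by Lemma~\ref{lem:exhaust}, and we let $E_{\gamma+1}$ be such a composant. If $x\in E_{\gamma+1}$ then $x\notin X_\gamma$, so $x_\gamma\in E_\gamma$ by Proposition~\ref{prop:ext}. Now (R1) and (R2) at $\gamma$, applied to $x_\gamma$, give (R1) and (R2) at $\gamma+1$; the set in (R2) gains at most the index $\gamma$. For (R3), take an $\varepsilon$-lift $K'$ of $K$ to $\gamma$, then an $\varepsilon$-lift of $K'$ to $\gamma+1$ by Lemma~\ref{lem:small} with $D=E_{\gamma+1}$, and use (L2).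

\subsection*{Limit stage $\beta=\lambda$}
The space $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$ is a metrizable HI continuum with surjective projections, by (F5) and Lemma~\ref{lem:limit}; in particular it is nondegenerate. Fix $\lambda_0<\lambda_1<\cdots$ with supremum $\lambda$, and for each $\alpha<\lambda$ an exhaustion $(L^\alpha_m)_{m\ge1}$ of $E_\alpha$. Fix a sequence of pairs $(\alpha_i,m_i)$, $i<\omega$, with $\alpha_i\le\lambda_i$, in which every pair $(\alpha,m)$ with $\alpha<\lambda$ and $m\ge1$ occurs infinitely often. To get one, take any sequence that lists each pair infinitely often and replace the terms with $\alpha_i>\lambda_i$ by $(0,1)$; each pair loses only finitely many occurrences.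

We want continua in $X_\lambda$ on which $h_\xi$ is small for all large $\xi$, for (R2), and whose projections are large, for (R3) and for the exhaustion of $E_\lambda$. We alternate between the two aims: lift with a small error, then enlarge. Using (R3) below $\lambda$, choose proper subcontinua of $X_{\lambda_i}$ contained in $E_{\lambda_i}$ as follows:
\begin{itemize}
\item $N_i$ is a $2^{-i}$-lift of $L^{\alpha_i}_{m_i}$ to $\lambda_i$, and $J_0=N_0$;
\item for $i\ge1$, $J_i'$ is a $2^{-i}$-lift of $J_{i-1}$ to $\lambda_i$, and $J_i$ contains $J_i'\cup N_i$, by Lemma~\ref{lem:comps}(b).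
\end{itemize}
We have no bound for the $h_\xi$ on the enlarged continuum $J_i$; this is harmless, because (R2) at stage $\lambda_i$ takes care of the indices below $\lambda_i$. Choose $p^0\in J_0$ and then $p^i\in J_i'$ with $r^{\lambda_i}_{\lambda_{i-1}}(p^i)=p^{i-1}$, which is possible since $p^{i-1}\in J_{i-1}$. Let $p\in X_\lambda$ be the thread with $p_{\lambda_i}=p^i$, and put
\[
E_\lambda=\operatorname{Cmps}(X_\lambda,p).
\]

Next we lift each $J_i$ to $\lambda$, without further enlargement and through the point $p$. Define subcontinua $J_{i,l}\subset J_l$ with $p^l\in J_{i,l}$ for $l\ge i$: let $J_{i,i}=J_i$, and let $J_{i,l+1}$ be the component of $p^{l+1}$ in $J'_{l+1}\cap(r^{\lambda_{l+1}}_{\lambda_l})^{-1}(J_{i,l})$. By (L1), $J_{i,l+1}$ is a $2^{-(l+1)}$-lift of $J_{i,l}$. Let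
\[
\hat J_i=\{x\in X_\lambda:x_{\lambda_l}\in J_{i,l}\text{ for all }l\ge i\}=\varprojlim\nolimits_l J_{i,l}.
\]
By (F5) this is a continuum with $r^\lambda_{\lambda_i}(\hat J_i)=J_i\ne X_{\lambda_i}$. So it is proper, and since it contains $p$, it lies in $E_\lambda$. For $x\in\hat J_i$ and $l\ge i$ we have $x_{\lambda_{l+1}}\in J_{i,l+1}$, which gives $h_\xi(x)\le2^{-(l+1)}$ for $\lambda_l\le\xi<\lambda_{l+1}$. Therefore
\begin{equation}\label{eq:decay}
h_\xi\le2^{-(l+1)}\ \text{ on }\hat J_i\quad\text{whenever }l\ge i\text{ and }\lambda_l\le\xi<\lambda .
\end{equation}
In particular $\hat J_i$ is a $2^{-i}$-lift of $J_i$ to $\lambda$.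

\emph{Claim: $E_\lambda=\bigcup_i\hat J_i$.} It suffices to show that a subcontinuum $M\ni p$ of $X_\lambda$ that lies in no $\hat J_i$ equals $X_\lambda$. By comparability $M$ contains every $\hat J_i$. Let $\alpha<\lambda$ and $m\ge1$, and take $i$ with $(\alpha_i,m_i)=(\alpha,m)$. Then
\[
r^\lambda_\alpha(M)\supset r^\lambda_\alpha(\hat J_i)=r^{\lambda_i}_\alpha(J_i)\supset r^{\lambda_i}_\alpha(N_i)=L^\alpha_m .
\]
So the closed set $r^\lambda_\alpha(M)$ contains the dense set $E_\alpha$ and equals $X_\alpha$. This holds for every $\alpha<\lambda$, and the last statement of (F5) gives $M=X_\lambda$.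

\emph{(R1).} Let $x\in\hat J_i$ and $\alpha<\lambda$. Take $l\ge i$ with $\lambda_l\ge\alpha$. Then $x_{\lambda_l}\in J_l\subset E_{\lambda_l}$, and $x_\alpha\in E_\alpha$ by (R1) at $\lambda_l$.

\emph{(R2).} Let $x\in\hat J_i$ and $\varepsilon>0$. Take $l\ge i$ with $2^{-(l+1)}<\varepsilon$. By \eqref{eq:decay}, $h_\xi(x)<\varepsilon$ for $\xi\ge\lambda_l$, and (R2) at $\lambda_l$ for the point $x_{\lambda_l}\in E_{\lambda_l}$ leaves finitely many $\xi<\lambda_l$.

\emph{(R3).} Let $\alpha<\lambda$, $K\subset E_\alpha$ and $\varepsilon>0$ be given. Take $m$ with $K\subset L^\alpha_m$ and $i$ with $(\alpha_i,m_i)=(\alpha,m)$ and $2^{-i}\le\varepsilon$. Since $N_i\subset J_i$, (L1) applied to $\hat J_i$ gives an $\varepsilon$-lift of $N_i$ to $\lambda$. By (L2) it is an $\varepsilon$-lift of $L^\alpha_m$, and (L1) shrinks it to an $\varepsilon$-lift of $K$.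

This completes the recursion. Countability of $\beta$ was used twice: a limit stage is approached by a sequence, along which the errors $2^{-i}$ tend to $0$, and the spaces stay metrizable, so that exhaustions and second composants exist.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:structure}]
By Proposition~\ref{prop:reduction} it suffices to show that every thread $p$ of the tower moves at only countably many stages. Since $h_\xi^{-1}(0)=X_\xi$, the set of these stages is $S=\bigcup_{n\ge1}S_n$, where $S_n=\{\xi<\omega_1:h_\xi(p_{\xi+1})\ge\frac1n\}$. Suppose that $S$ is uncountable. Then some $S_n$ is infinite, and a countably infinite subset of it is bounded, so $S_n\cap\beta$ is infinite for some $\beta<\omega_1$. By (F7) there is $\alpha\in S$ with $\alpha\ge\beta$. As $p_{\alpha+1}\notin X_\alpha$, Proposition~\ref{prop:ext} gives $p_\alpha\in E_\alpha$, and (R1) gives $p_\beta\in E_\beta$. By (R2) for the point $p_\beta$, the set $S_n\cap\beta$ is finite, a contradiction.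
\end{proof}

\begin{thebibliography}{9}

\bibitem{two}
\emph{A hereditarily indecomposable Hausdorff continuum with exactly two composants},
\texttt{http://topology.nipissingu.ca/tp/reprints/v09/tp09110.pdf}

\bibitem{Eng}
Engelking, \emph{General Topology}.

\end{thebibliography}
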